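# Stretch factor versus homology of finite covers for train track maps

## 1. A first guess, copied from surfaces: double cover or gap

For surfaces there is a clean dichotomy. Let $\phi$ be a pseudo-Anosov map of a closed surface with stretch factor $\lambda$ on its invariant measured foliations, and for a finite cover to which $\phi$ lifts let $\rho$ be the modulus of the leading eigenvalue of the lift on homology. Then either $\lambda=\rho$ after passing to a double cover, or there is $\epsilon>0$ with $\lambda-\rho>\epsilon$ on every finite cover to which $\phi$ lifts. These notes ask the same about maps of graphs, and the answer one would first guess is the same sentence: *the stretch factor is seen by homology on a cover of degree at most two, or it stays a definite distance away on all finite covers.* We will test this guess on small examples, prove that the dichotomy "some finite cover, or a uniform gap" is correct, and find in Section 12 that the word "double" is not.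

Let $G$ be a finite connected graph and $\psi:G\to G$ a homotopy equivalence that sends vertices to vertices and each edge $e$ to an edge path $\psi(e)$. For an oriented edge $f$ write $\bar f$ for its reverse. The *incidence matrix* $M$ has as its $(e,f)$ entry the number of times $\psi(e)$ goes through $f$, in either direction. The map $\psi$ is a *train track map* if for every $n\ge1$ and every edge $e$ the path $\psi^n(e)$ has no backtracking, that is, it is an immersed path. We assume that $M$ is *irreducible* in the following sense: for some $n$, every $\psi^n(e)$ covers all of $G$. The *stretch factor* $\lambda$ is the spectral radius of $M$, and we assume $\lambda>1$.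

Here $\psi^n(e)$ is obtained by literal iteration: $e$ is subdivided into intervals, each tracing a single edge. If needed, reparametrize $\psi$ along edges; this is a homotopy, it lifts to covers, and it changes nothing below. Thus the $(e,f)$ entry of $M^n$ counts the crossings of $f$ by $\psi^n(e)$, irreducibility says $M^n>0$ for some $n$, and then $M^j>0$ for all $j\ge n$, because no row of $M$ is zero.

Covers are finite and, unless stated otherwise, connected. A *lift* of $\psi$ to a cover $p:\tilde G\to G$ is a map $\tilde\psi:\tilde G\to\tilde G$ with $p\tilde\psi=\psi p$; it is $\psi$ itself that must lift, not only a power. Let $\rho(\tilde\psi)$ be the spectral radius of $\tilde\psi_*$ on $H_1(\tilde G;\mathbb R)$. Different lifts differ by deck transformations and may act differently on homology, so we fix the reading of the question, which is posed as a conjecture in the "Project Summary" at https://github.com/wuchenxi/wuchenxi.github.io.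

**Conjecture.** Let $\psi$ be a train track map on a finite graph with irreducible incidence matrix. Then either there are a finite cover and a lift $\tilde\psi$ to it with $\rho(\tilde\psi)=\lambda$, or there is $\epsilon>0$ such that $\lambda\ge\rho(\tilde\psi)+\epsilon$ for every finite cover to which $\psi$ lifts and every lift $\tilde\psi$.

The conjecture is true. Everything is decided by how the paths $\psi^k(e)$ pass through vertices, so we first set up the language for that.

**Definition (directions and turns).** A *direction* at a vertex $v$ is an oriented edge starting at $v$; a loop gives two directions. The *turns* taken by an edge path $f_1\cdots f_\ell$ are the unordered pairs $\{\bar f_k,f_{k+1}\}$, $1\le k<\ell$. A turn of $G$ is *taken* if it is taken by $\psi^k(e)$ for some edge $e$ and some $k\ge1$. For a direction $d$, let $D\psi(d)$ be the first edge of $\psi(d)$.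

For example, the path $ab\bar a$ in a rose takes the turns $\{\bar a,b\}$ and $\{\bar b,\bar a\}$. A path has no backtracking exactly when none of its turns is degenerate, i.e. of the form $\{d,d\}$.

**Turn rule.** If $\psi^k(e)=f_1\cdots f_\ell$, then $\psi^{k+1}(e)=\psi(f_1)\cdots\psi(f_\ell)$. Its turns are those inside the $\psi(f_i)$, together with the turns $\{D\psi(\bar f_i),D\psi(f_{i+1})\}$ at the junctions. Hence the set of taken turns is the smallest set that contains the turns of all $\psi(e)$ and is closed under $D\psi$, and $\psi$ is a train track map exactly when no turn in this set is degenerate.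

## 2. Three roses tested by hand

In each example $G$ is a rose with petals $a,b$ or $a,b,g$.

**Example 1 (homology of $G$ already sees $\lambda$).** Let $a\mapsto ab$, $b\mapsto a$. All iterates are positive words, so $\psi$ is a train track map. The map on $H_1(G)$ has the same matrix as $M=\begin{pmatrix}1&1\\1&0\end{pmatrix}$ (up to transposition), and $M^2>0$. So $\rho=\lambda=\frac{1+\sqrt5}{2}$ on $G$ itself. Nothing cancels.

**Example 2 (a double cover is required).** Let
$$a\mapsto b,\qquad b\mapsto g\,a\,\bar g,\qquad g\mapsto \bar b\,g\,\bar a\,\bar g\,\bar g .$$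
The image of $\psi_*$ contains $b$. Since $b\,\psi(g)=g\bar a\bar g\,\bar g=\psi(b)^{-1}\bar g$, it also contains $g$, and then $a$. So $\psi_*$ is onto, hence an automorphism because free groups of finite rank are Hopfian. We have
$$D\psi:\quad a\mapsto b,\quad b\mapsto g,\quad g\mapsto\bar b,\quad \bar a\mapsto\bar b,\quad \bar b\mapsto g,\quad \bar g\mapsto g .$$
The turns in the images of edges are $\{a,\bar g\},\{\bar a,\bar g\},\{b,g\},\{g,\bar g\}$. Applying $D\psi$ adds only $\{\bar b,g\}$. So there are five taken turns, all nondegenerate, and $\psi$ is a train track map. With order $(a,b,g)$ the rows of $M$ are $(0,1,0),(1,0,2),(1,1,3)$, and the rows of $M^2$ are $(1,0,2),(2,3,6),(4,4,11)$, so $M^3>0$. The characteristic polynomial of $M$ is $x^3-3x^2-3x+1=(x+1)(x^2-4x+1)$, so $\lambda=2+\sqrt3$, with $ML=\lambda L$ for $L=(1,\,2+\sqrt3,\,3+2\sqrt3)$.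

On $H_1(G)$ we get $a\mapsto b$, $b\mapsto a$, $g\mapsto -a-b-g$, with eigenvalues $1,-1,-1$. So $\rho=1$ on $G$: the cancellation is severe.

Now take the double cover with vertices $v_0,v_1$ (indices mod $2$), edges $a_i,b_i$ from $v_i$ to $v_{i+1}$, and loops $g_i$ at $v_i$. The lift of $\psi$ fixing $v_0$ and $v_1$ is
$$a_i\mapsto b_i,\qquad b_i\mapsto g_i\,a_i\,\bar g_{i+1},\qquad g_i\mapsto \bar b_{i+1}\,g_{i+1}\,\bar a_i\,\bar g_i\,\bar g_i .$$
Put signs $\sigma(a_i)=\sigma(g_i)=(-1)^i$, $\sigma(b_i)=-(-1)^i$, and $\sigma(\bar f)=-\sigma(f)$. Every edge in the image of $a_i$ or of $g_i$ has sign $-(-1)^i$, and every edge in the image of $b_i$ has sign $(-1)^i$; for instance, in the image of $g_i$, $\sigma(\bar b_{i+1})=(-1)^{i+1}$, $\sigma(g_{i+1})=(-1)^{i+1}$, $\sigma(\bar a_i)=\sigma(\bar g_i)=-(-1)^i$. So along the image of each edge $\tilde e$ the sign is constant and equal to $-\sigma(\tilde e)$. Therefore the cochain $w=\sigma L$ satisfies $\tilde\psi^*w=-\lambda w$: no cancellation at all. Lemma 2 below says that an eigenvalue of modulus greater than $1$ on cochains is an eigenvalue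 on cohomology, and Lemma 3 gives $\rho\le\lambda$. So $\rho=\lambda$ on this double cover.

**Example 3 (no signs can work).** Let $a\mapsto b$, $b\mapsto g$, $g\mapsto a\bar b$. The image of $\psi_*$ contains $b,g$ and then $a$, so $\psi_*$ is an automorphism. Here
$$D\psi:\quad a\mapsto b,\quad b\mapsto g,\quad g\mapsto a,\quad\bar a\mapsto\bar b,\quad\bar b\mapsto\bar g,\quad\bar g\mapsto b .$$
The only turn in the image of an edge is $\{\bar a,\bar b\}$, and its successive images are
$$\{\bar a,\bar b\}\to\{\bar b,\bar g\}\to\{\bar g,b\}\to\{b,g\}\to\{g,a\}\to\{a,b\}\to\{b,g\}.$$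
None is degenerate, so $\psi$ is a train track map. The transitions $a\to b\to g\to a$ and $g\to b$ give closed walks of lengths $3$ and $2$, and $M^5>0$. The stretch factor is the real root of $\lambda^3=\lambda+1$, $\lambda\approx1.325$. On $H_1(G)$ the characteristic polynomial is $x^3+x-1$. It has a real root $\theta\approx0.682$ and a complex pair of modulus $\theta^{-1/2}\approx1.211$. So $\rho\approx 1.211<\lambda$ on $G$.

Could some cover carry signs as in Example 2? If signs are constant along all paths $\tilde\psi^k(\tilde e)$, then at each vertex $\tilde v$ the two directions of a lifted taken turn have opposite signs. But $\{a,b\},\{b,g\},\{g,a\}$ are all taken, and three directions cannot be pairwise opposite. This triangle obstructs every cover at once. It does not yet give a gap, let alone a uniform one.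

## 3. Local Whitehead graphs and the dichotomy theorem

**Definition (local Whitehead graph).** The graph $\mathrm{Wh}(v)$ has the directions at $v$ as vertices and the taken turns at $v$ as edges. It has no loops, since $\psi^k(e)$ never backtracks.

In Example 2, $\mathrm{Wh}(v)$ is a tree with edges $\bar g a,\ \bar g\bar a,\ \bar g g,\ gb,\ g\bar b$, hence bipartite, with classes $\{a,\bar a,g\}$ and $\{b,\bar b,\bar g\}$. In Example 3 it contains the triangle $a,b,g$. Recall that a graph is bipartite if and only if it has no odd cycle.

By Perron–Frobenius there are positive vectors $L,m$ with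
$$\sum_f M(e,f)L(f)=\lambda L(e),\qquad \sum_e m(e)M(e,f)=\lambda m(f),\qquad \sum_e\mu(e)=1,\quad \mu(e):=m(e)L(e). \tag{1}$$

**Choice of $n$.** Choose $n_0$ with $M^j>0$ for all $j\ge n_0$. There are finitely many taken turns; each taken turn $\tau$ is taken by some $\psi^{k_\tau}(e_\tau)$. Put $n=n_0+\max_\tau k_\tau$. For every edge $e$ and every $\tau$, the path $\psi^{n-k_\tau}(e)$ crosses $e_\tau$, in some direction, because $n-k_\tau\ge n_0$. So
$$\text{for every edge } e,\ \psi^n(e)\text{ crosses every edge and takes every taken turn.}\tag{2}$$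

**Theorem A.**

1. If every $\mathrm{Wh}(v)$ is bipartite, let $G'\to G$ be the cover with group $\ker(\pi_1(G)\to H_1(G;\mathbb Z/2))$. Then $\psi$ lifts to $G'$, and $\rho(\tilde\psi)=\lambda$ for every lift. The same holds for every lift to any finite cover factoring through $G'$.
2. If some $\mathrm{Wh}(v)$ contains an odd cycle, of length $r$ say, fix any edge $e_0$ and write $\psi^n(e_0)=f_1\cdots f_\ell$. Let
$$q_*=\min_k\frac{L(f_k)}{\lambda^nL(e_0)},\qquad c=\frac{4\mu(e_0)q_*^2}{(r+2)^2}>0 .$$
Then for every finite cover to which $\psi$ lifts and every lift, $\rho(\tilde\psi)\le\lambda(1-c)^{1/(2n)}$. So the second alternative holds with $\epsilon=\lambda\bigl(1-(1-c)^{1/(2n)}\bigr)>0$.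

Note that $0<c<1$, since $\mu(e_0)\le1$, $q_*\le1$ and $r\ge3$. As every graph is either bipartite or contains an odd cycle, Theorem A proves the conjecture, and a finite check on turns decides which alternative holds.

## 4. Lifts on fibers, and cochains in place of homology

Two preliminary facts. The first says that lifts lose nothing on fibers. The second lets us work with functions on edges.

**Lemma 1.** Let $p:\tilde G\to G$ be a finite connected cover and $F:\tilde G\to\tilde G$ a lift of $\psi^k$, $k\ge1$. Then $F$ maps $p^{-1}(x)$ bijectively onto $p^{-1}(\psi^k(x))$ for every $x\in G$.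

*Proof.* Let $\tilde x\in p^{-1}(x)$, $\tilde y=F(\tilde x)$, $y=\psi^k(x)$, $H=p_*\pi_1(\tilde G,\tilde x)$ and $H'=p_*\pi_1(\tilde G,\tilde y)$. From $pF=\psi^kp$ we get $\psi^k_*(H)\subseteq H'$. Since $\psi$ is a homotopy equivalence, $\psi^k_*:\pi_1(G,x)\to\pi_1(G,y)$ is an isomorphism, so $\psi^k_*(H)$ has index $\deg p$ in $\pi_1(G,y)$. So does $H'$. Hence $\psi^k_*(H)=H'$.

Path lifting from $\tilde x$ identifies $p^{-1}(x)$ with $H\backslash\pi_1(G,x)$: the coset $H\gamma$ is the endpoint of the lift of $\gamma$ starting at $\tilde x$. Likewise $p^{-1}(y)=H'\backslash\pi_1(G,y)$ via lifts from $\tilde y$. The map $F$ sends the lift of $\gamma$ from $\tilde x$ to the lift of $\psi^k(\gamma)$ from $\tilde y$, so on fibers it is $H\gamma\mapsto H'\psi^k_*(\gamma)$. This is a bijection, because $\psi^k_*$ is an isomorphism taking $H$ onto $H'$. $\square$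

Edges of a cover are lifts of edges of $G$. Let $C^1(\tilde G)$ be the space of complex functions $w$ on oriented edges of $\tilde G$ with $w(\bar f)=-w(f)$. If $F$ sends an edge $\tilde e$ to the edge path $\tilde f_1\cdots\tilde f_\ell$, put $(F^*w)(\tilde e)=\sum_kw(\tilde f_k)$. Since iteration is literal, $(F_1F_2)^*=F_2^*F_1^*$.

**Lemma 2.** Let $F$ be a lift of $\psi^k$ to a finite cover $\tilde G$, let $R(F^*)$ be the spectral radius of $F^*$ on $C^1(\tilde G)$, and $\rho(F)$ the spectral radius on $H_1(\tilde G;\mathbb R)$. Then $\rho(F)\le R(F^*)$. The eigenvalues of modulus $>1$ on $C^1(\tilde G)$ and on $H^1(\tilde G;\mathbb C)$ agree with algebraic multiplicity. In particular $R(F^*)>1$ implies $\rho(F)=R(F^*)$.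

*Proof.* Let $C^0$ be the functions on vertices, $(\delta g)(\tilde e)=g(\text{end})-g(\text{start})$, and $B^1=\delta C^0$. Then $H^1(\tilde G;\mathbb C)=C^1/B^1$ is $F$-equivariantly dual to $H_1(\tilde G;\mathbb C)$, so $\rho(F)$ is the spectral radius on $C^1/B^1$. The characteristic polynomial of $F^*$ on $C^1$ is the product of those on $B^1$ and on $C^1/B^1$, which gives $\rho(F)\le R(F^*)$. The space $B^1$ is a quotient of $C^0$, equivariantly for $F^*g=g\circ F$ on $C^0$, because the sum of $\delta g$ over a path telescopes. The map $g\mapsto g\circ F$ does not increase the sup norm, so it has spectral radius at most $1$ on $C^0$ and hence on $B^1$. All eigenvalues of modulus $>1$, with multiplicity, therefore come from $C^1/B^1$. $\square$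

## 5. Why the sup norm gives no uniform gap

Let $F$ be a lift of $\psi^n$ to a cover. For $w\in C^1(\tilde G)$ normalize by length: $x(\tilde f)=w(\tilde f)/L(f)$, where $\tilde f$ lies over $f$. With $\psi^n(e)=f_1\cdots f_\ell$, $F(\tilde e)=\tilde f_1\cdots\tilde f_\ell$ and
$$q_k(e)=\frac{L(f_k)}{\lambda^nL(e)},\qquad\text{we have}\qquad \sum_kq_k(e)=1,\qquad \frac{(F^*w)(\tilde e)}{\lambda^nL(e)}=\sum_kq_k(e)\,x(\tilde f_k), \tag{3}$$
the first sum because $M^nL=\lambda^nL$. So $\lambda^{-n}F^*$ acts on $x$ by taking averages. The sensible first attempt is to use $\sup|x|$: averages do not increase it, so $\rho\le\lambda$, and in the presence of an odd cycle one hopes that $\psi^n$ always averages values that disagree, so that the sup norm drops by a factor independent of the cover.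

This fails for every $n$. Fix $n$ and an edge $e$, and let $\psi^n(e)=f_1\cdots f_\ell$. Each closed subpath $f_{i+1}\cdots f_j$ with $i<j$ is a loop without backtracking, so it is nontrivial in $\pi_1(G)$. Free groups are residually finite, so for large $N$ none of these finitely many loops lies, up to conjugation, in the intersection $K$ of all subgroups of index at most $N$ in $\pi_1(G)$. This $K$ is characteristic and of finite index, so $\psi$ lifts to its cover $\tilde G$. Let $F=\tilde\psi^n$. In $\tilde G$ each path $F(\tilde e)=\tilde f_1\cdots\tilde f_\ell$ passes through $\ell+1$ different vertices, so its edges are different even as unoriented edges. Choose one lift $\tilde e$, put $w(\tilde f_k)=L(f_k)$, $w(\overline{\tilde f_k})=-L(f_k)$, and $w=0$ on all other edges. Then $\sup|x|=1$ and $(F^*w)(\tilde e)=\sum_kL(f_k)=\lambda^nL(e)$: the sup norm of $\lambda^{-n}F^*$ is exactly $1$ on this cover.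

The trouble is that the supremum looks at one lift of $e$, while the odd cycle shows its effect at other lifts, possibly far away. But this $w$ is nonzero along one path only, and for most edges of $\tilde G$ the average in (3) is far from extremal. So we should average over all lifts at once, in a weighted $\ell^2$ norm for which $\lambda^{-n}F^*$ is still a contraction and for which the loss can be read off exactly. Lemma 1 makes this possible: over the fibers, every position in every path $\psi^n(e)$ is filled by each lift exactly once.

## 6. The variance identity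

We allow two different, possibly disconnected covers; Section 9 needs this.

**Lemma 3 (variance identity).** Let $n\ge1$ be arbitrary, let $p_i:G_i\to G$ $(i=1,2)$ be finite covers (possibly disconnected), and let $F:G_1\to G_2$ satisfy $p_2F=\psi^np_1$ and be bijective on fibers. For $w\in C^1(G_i)$ let $x(\tilde f)=w(\tilde f)/L(f)$ and
$$\|w\|^2=\sum_{\tilde f}\mu(f)\,|x(\tilde f)|^2,$$
summing over unoriented edges. With $q_k(e)$ as in (3), for $w\in C^1(G_2)$,
$$\|w\|^2-\lambda^{-2n}\|F^*w\|^2=\sum_{\tilde e}\mu(e)\sum_{k<l}q_k(e)q_l(e)\,|x(\tilde f_k)-x(\tilde f_l)|^2, \tag{4}$$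
where $\tilde e$ runs over the edges of $G_1$ (one orientation chosen for each edge of $G$), $\psi^n(e)=f_1\cdots f_\ell$ and $F(\tilde e)=\tilde f_1\cdots\tilde f_\ell$. Moreover, for fixed $e$ and $k$, the map $\tilde e\mapsto\tilde f_k$ is a bijection from the lifts of $e$ to the lifts of $f_k$. In particular $\|F^*\|\le\lambda^n$.

*Proof.*

**Step 1.** We prove the bijection, which carries all of the covering theory. Pick a point $t$ inside $e$ in the interval on which $\psi^n$ traces the $k$-th edge, with $\psi^n(t)$ in the interior of $f_k$. By hypothesis $F$ maps $p_1^{-1}(t)$ bijectively onto $p_2^{-1}(\psi^n(t))$. Lifts of $e$ correspond to points of $p_1^{-1}(t)$, lifts of $f_k$ to points of $p_2^{-1}(\psi^n(t))$, and the point of $\tilde e$ over $t$ goes to a point of $\tilde f_k$.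

**Step 2.** We turn the right side of (4) into a difference of two sums. For weights $q_k\ge0$ with sum $1$ and complex numbers $x_k$,
$$\sum_kq_k|x_k|^2-\Bigl|\sum_kq_kx_k\Bigr|^2=\sum_{k<l}q_kq_l|x_k-x_l|^2 .$$
(Expand: the right side is $\frac12\sum_{k,l}q_kq_l\bigl(|x_k|^2+|x_l|^2-2\,\mathrm{Re}\,x_k\overline{x_l}\bigr)$.) By (3), $\sum_{\tilde e}\mu(e)\bigl|\sum_kq_k(e)x(\tilde f_k)\bigr|^2=\lambda^{-2n}\|F^*w\|^2$. So the right side of (4) equals
$$\sum_{\tilde e}\mu(e)\sum_kq_k(e)|x(\tilde f_k)|^2-\lambda^{-2n}\|F^*w\|^2 .$$

**Step 3.** We identify the first sum with $\|w\|^2$. We have $\mu(e)q_k(e)=\lambda^{-n}m(e)L(f_k)$. By Step 1, as $\tilde e$ runs over the lifts of $e$, $\tilde f_k$ runs once over the lifts of $f_k$. Hence the first sum is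
$$\sum_{e,k}\lambda^{-n}m(e)L(f_k)\sum_{\tilde f\text{ over }f_k}|x(\tilde f)|^2=\sum_f\Bigl(\lambda^{-n}\sum_em(e)M^n(e,f)\Bigr)L(f)\sum_{\tilde f\text{ over }f}|x(\tilde f)|^2 ,$$
because $M^n(e,f)$ counts the $k$ with $f_k=f$ or $f_k=\bar f$, and $|x|$ does not see orientation. By (1) the bracket is $m(f)$, so the sum is $\sum_f\mu(f)\sum_{\tilde f}|x(\tilde f)|^2=\|w\|^2$. Since the right side of (4) is nonnegative, $\|F^*\|\le\lambda^n$. $\square$

## 7. An odd cycle forces a uniform gap

From now on $n$ is as in (2) whenever it is not said to be arbitrary. Identity (4) says that if $\lambda^{-n}F^*$ nearly preserves $\|w\|$, then $x$ is nearly constant along the paths $F(\tilde e)$, in the mean over all lifts. Section 2 showed that exact constancy contradicts an odd cycle unless $x=0$. The next proof is the quantitative form of that remark.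

**Proposition 4.** Under the hypothesis of Theorem A(2), with $n,e_0,r,c$ as there, every $F$ as in Lemma 3 (for this $n$) satisfies $\|F^*\|\le\lambda^n\sqrt{1-c}$.

*Proof.* Let $w\in C^1(G_2)$, $x=w/L$, and
$$V=\sum_{\tilde e\text{ over }e_0}\ \sum_{k<l}|x(\tilde f_k)-x(\tilde f_l)|^2 .$$

**Step 1.** We bound the loss below by $V$. Keep in (4) only the lifts of $e_0$, and use $q_k(e_0)q_l(e_0)\ge q_*^2$:
$$\|w\|^2-\lambda^{-2n}\|F^*w\|^2\ge\mu(e_0)q_*^2\,V. \tag{5}$$
It remains to bound $\|w\|^2$ by a multiple of $V$ that does not depend on the covers.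

**Step 2.** We set up vectors indexed by fibers. For an oriented edge $f$ of $G$ let $x_f$ be the restriction of $x$ to the lifts of $f$. A lift of $f$ is determined by its origin, so $x_f\in\ell^2(p_2^{-1}(\text{origin of }f))$. Clearly $\|x_{\bar f}\|=\|x_f\|$.

**Step 3.** We show that the vectors of two directions forming a taken turn nearly cancel. Let $d_1,\dots,d_r$ (indices mod $r$) be the odd cycle in $\mathrm{Wh}(v)$. By (2) the turn $\{d_i,d_{i+1}\}$ is taken by $\psi^n(e_0)$, say $\{\bar f_k,f_{k+1}\}=\{d_i,d_{i+1}\}$. The vertex of $F(\tilde e)$ between $\tilde f_k$ and $\tilde f_{k+1}$ is the origin of $\tilde f_{k+1}$, so by the bijection in Lemma 3 it runs exactly once over $p_2^{-1}(v)$ as $\tilde e$ runs over the lifts of $e_0$. If this vertex is $\tilde v$, and $\tilde d_j$ denotes the lift of $d_j$ at $\tilde v$, then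
$$x(\tilde f_{k+1})-x(\tilde f_k)=x(\tilde f_{k+1})+x(\overline{\tilde f_k})=x(\tilde d_i)+x(\tilde d_{i+1}).$$
Summing squares over $\tilde e$ gives $\|x_{d_i}+x_{d_{i+1}}\|^2\le V$ in $\ell^2(p_2^{-1}(v))$.

**Step 4.** We use that $r$ is odd. In the alternating sum around the cycle everything cancels except the two copies of $x_{d_1}$:
$$2x_{d_1}=\sum_{i=1}^r(-1)^{i-1}\bigl(x_{d_i}+x_{d_{i+1}}\bigr),\qquad\text{so}\qquad\|x_{d_1}\|\le\tfrac r2\sqrt V .$$

**Step 5.** We spread this bound from one edge to all edges. Let $f$ be any edge. By (2) the edge of $d_1$ and the edge $f$ both occur, in some direction, in $\psi^n(e_0)$, say at positions $k$ and $l$. Consider $\tilde e\mapsto x(\tilde f_k)$ and $\tilde e\mapsto x(\tilde f_l)$ as vectors indexed by the lifts of $e_0$. By the bijections they have norms $\|x_{d_1}\|$ and $\|x_f\|$, and by the definition of $V$ their difference has norm at most $\sqrt V$ (it is zero if $k=l$). Hence $\|x_f\|\le(1+\frac r2)\sqrt V$ for every $f$, and since $\sum_f\mu(f)=1$,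
$$\|w\|^2=\sum_f\mu(f)\|x_f\|^2\le\bigl(1+\tfrac r2\bigr)^2V .$$

**Step 6.** We combine. Inserting this in (5),
$$\|w\|^2-\lambda^{-2n}\|F^*w\|^2\ge\frac{4\mu(e_0)q_*^2}{(r+2)^2}\|w\|^2=c\,\|w\|^2 .\qquad\square$$

*Proof of Theorem A(2).* Let $\tilde\psi$ be a lift of $\psi$ to a finite cover $\tilde G$. Then $\tilde\psi^n$ is a lift of $\psi^n$, bijective on fibers by Lemma 1, so Proposition 4 applies to $F=\tilde\psi^n$ with $G_1=G_2=\tilde G$. With Lemma 2,
$$\rho(\tilde\psi)^n\le R(\tilde\psi^*)^n=R\bigl((\tilde\psi^n)^*\bigr)\le\|(\tilde\psi^n)^*\|\le\lambda^n\sqrt{1-c}.$$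
The numbers $n$ and $c$ depend only on $\psi$ and on the choices of $e_0$ and of the cycle, not on the cover. $\square$

In Example 3 one may take $n_0=5$. The six taken turns occur in $\psi(g),\dots,\psi^6(g)$, so $n=11$ is allowed, with $r=3$ and $c=\frac4{25}\mu(e_0)q_*^2$. So the gap seen there on $G$ persists, with one $\epsilon$, on all finite covers.

## 8. Two-colorings give an eigenvector on the mod-2 homology cover

Now let every $\mathrm{Wh}(v)$ be bipartite. We want signs on the edges of a cover that are constant along all $\tilde\psi^j(\tilde e)$, as in Example 2. A coloring of directions gives the correct behavior at vertices, and the only possible failure is along edges, where the sign must change with orientation. That failure is a $\mathbb Z/2$-cochain, and a cover can kill its class.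

Choose a function $\kappa$ from directions to $\mathbb Z/2$ with $\kappa(d)+\kappa(d')=1$ for each taken turn $\{d,d'\}$, and put
$$\alpha(e)=\kappa(e)+\kappa(\bar e)+1 . \tag{6}$$
This is symmetric in $e,\bar e$, so it is a $\mathbb Z/2$-cochain on $G$; every 1-cochain on a graph is a cocycle. In Example 2, with $\kappa=0$ on $\{a,\bar a,g\}$ and $1$ on $\{b,\bar b,\bar g\}$, we get $\alpha(a)=\alpha(b)=1$ and $\alpha(g)=0$, which is the class defining the double cover used there.

**Lemma 5.** Let $p:\tilde G\to G$ be a finite cover with $p^*[\alpha]=0\in H^1(\tilde G;\mathbb Z/2)$. Then every lift $\tilde\psi$ of $\psi$ to $\tilde G$ (if one exists) has $\rho(\tilde\psi)=\lambda$.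

*Proof.*

**Step 1.** We define the signs. Write $p^*\alpha=\delta\beta$ with $\beta$ a $\mathbb Z/2$-valued function on the vertices of $\tilde G$. For a direction $\tilde d$ at $\tilde v$ over $d$ put $\sigma(\tilde d)=(-1)^{\kappa(d)+\beta(\tilde v)}$.

**Step 2.** We check that $\sigma$ changes sign with orientation. For an edge $\tilde e$ over $e$ from $\tilde u$ to $\tilde v$, the exponents of $\sigma(\tilde e)$ and $\sigma(\overline{\tilde e})$ add up to
$$\kappa(e)+\kappa(\bar e)+\beta(\tilde u)+\beta(\tilde v)=\kappa(e)+\kappa(\bar e)+\alpha(e)=1 .$$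
So $\sigma(\overline{\tilde e})=-\sigma(\tilde e)$.

**Step 3.** We check that $\sigma$ is constant along each $\tilde\psi^j(\tilde e)=\tilde f_1\cdots\tilde f_\ell$. If $\{\tilde d,\tilde d'\}$ is a lift of a taken turn, both directions start at the same vertex and $\kappa(d)+\kappa(d')=1$, so $\sigma(\tilde d)=-\sigma(\tilde d')$. Applied to $\{\overline{\tilde f_k},\tilde f_{k+1}\}$ this gives $\sigma(\tilde f_{k+1})=-\sigma(\overline{\tilde f_k})=\sigma(\tilde f_k)$.

**Step 4.** We conclude with $w(\tilde e)=\sigma(\tilde e)L(e)$, which lies in $C^1(\tilde G)$ by Step 2. By Step 3,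
$$\bigl|((\tilde\psi^j)^*w)(\tilde e)\bigr|=\sum_kL(f_k)=\lambda^jL(e)\qquad\text{for all }\tilde e\text{ and }j\ge1 .$$
Hence $\|(\tilde\psi^j)^*w\|=\lambda^j\|w\|$ for all $j$, so $R(\tilde\psi^*)\ge\lambda$. By Lemma 1 we may apply Lemma 3 with $n=1$ to $\tilde\psi$, and it gives $R(\tilde\psi^*)\le\lambda$. As $\lambda>1$, Lemma 2 gives $\rho(\tilde\psi)=R(\tilde\psi^*)=\lambda$. $\square$

*Proof of Theorem A(1).* The subgroup $\ker(\pi_1(G)\to H_1(G;\mathbb Z/2))$ has finite index and is natural under isomorphisms of $\pi_1$: $\psi_*$ maps this kernel at a base point $v$ into the one at $\psi(v)$. By the lifting criterion $\psi$ lifts to $G'$. A class in $H^1(G;\mathbb Z/2)=\mathrm{Hom}(\pi_1(G),\mathbb Z/2)$ vanishes on this kernel, so it pulls back to $0$ on $G'$ and on any cover that factors through $G'$. In particular $[\alpha]$ does. Apply Lemma 5. $\square$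

This completes the proof of Theorem A and of the conjecture. The theorem also yields that the following are equivalent: all $\mathrm{Wh}(v)$ are bipartite; $\rho=\lambda$ for some lift to some finite cover; $\rho=\lambda$ for every lift to $G'$. Indeed A(1) leads from the first to the third; the third implies the second if some lift to $G'$ exists, and it does, since the argument for lifting $\psi$ to $G'$ did not use bipartiteness; and A(2) shows that the second implies the first.

## 9. The same gap for lifts of powers

A finite cover need not admit a lift of $\psi$, but it admits a lift of some power. To see this, let $H=p_*\pi_1(\tilde G,\tilde x)$ with $\tilde x$ over a vertex $v$, choose a path $\gamma$ from $v$ to $\psi(v)$, and let $\Phi(\omega)=\gamma\,\psi(\omega)\,\bar\gamma$, an automorphism of $\pi_1(G,v)$. It permutes the finitely many subgroups of index $\deg p$, so $\Phi^s(H)=H$ for some $s\ge1$. With $\gamma_s=\gamma\,\psi(\gamma)\cdots\psi^{s-1}(\gamma)$ we have $\Phi^s(\omega)=\gamma_s\,\psi^s(\omega)\,\bar\gamma_s$. If $\tilde y$ is the endpoint of the lift of $\gamma_s$ from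 $\tilde x$, then $p_*\pi_1(\tilde G,\tilde y)=\bar\gamma_sH\gamma_s=\psi^s_*(H)$. So $\psi^s$ lifts.

**Theorem B.** In case A(2), for every finite connected cover $p:\tilde G\to G$, every $k\ge1$ and every lift $\Psi$ of $\psi^k$ to $\tilde G$, we have $\rho(\Psi)^{1/k}\le\lambda(1-c)^{1/(2n)}=\lambda-\epsilon$, with the same $\epsilon$.

*Proof.* Proposition 4 is about maps covering $\psi^n$, while $\Psi^n$ covers $\psi^{kn}$.

**Step 1.** We factor $\Psi^n$ into $k$ maps that each cover $\psi^n$, at the price of changing the cover. For $0\le i\le k$ let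
$$G_i=\{(y,z)\in G\times\tilde G:\psi^{(k-i)n}(y)=p(z)\},$$
the pullback of $\tilde G$ under $\psi^{(k-i)n}$, a finite cover of $G$ via $(y,z)\mapsto y$; here $G_k=\tilde G$ via $(p(z),z)\leftrightarrow z$. Let $F_i:G_i\to G_{i+1}$, $(y,z)\mapsto(\psi^n(y),z)$. It is well defined, covers $\psi^n$, and is bijective on fibers, since the fibers over $y$ and over $\psi^n(y)$ are both the set of $z$ with $p(z)=\psi^{(k-i)n}(y)$.

**Step 2.** We identify $G_0$ with $\tilde G$. Consider $J:\tilde G\to G_0$, $J(\tilde y)=(p(\tilde y),\Psi^n(\tilde y))$. This is a map of covers of $G$. By Lemma 1 applied to $\Psi^n$, a lift of $\psi^{kn}$, it is bijective on fibers. So $J$ is an isomorphism of covers, and $J^*$ is an isometry of cochains. Moreover $F_{k-1}\cdots F_0J(\tilde y)=(\psi^{kn}(p(\tilde y)),\Psi^n(\tilde y))$, which is $\Psi^n(\tilde y)$ under $G_k=\tilde G$.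

**Step 3.** We multiply norms. By Proposition 4, $\|F_i^*\|\le\lambda^n\sqrt{1-c}$ for each $i$. So
$$\rho(\Psi)^n\le R(\Psi^*)^n\le\|(\Psi^n)^*\|=\|J^*F_0^*\cdots F_{k-1}^*\|\le\bigl(\lambda^n\sqrt{1-c}\bigr)^k=\lambda^{nk}(1-c)^{k/2},$$
and the $nk$-th root is the claim. $\square$

## 10. The eigenvalues of modulus $\lambda$ on a given cover

Which covers have $\rho=\lambda$? The equality case of (4) tells us.

**Definition.** Let $T(\tilde G)$ be the space of complex functions $x$ on oriented edges of $\tilde G$ with $x(\bar f)=-x(f)$ and with $x(\tilde d)=-x(\tilde d')$ for all lifts $\{\tilde d,\tilde d'\}$ of taken turns.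

In Example 1, $T(G)$ contains the function equal to $1$ on $a$ and $b$. In Example 3, $T(\tilde G)=0$ for every $\tilde G$: the triangle makes $x$ vanish on the lifts of $a,b,g$ at every vertex.

**Theorem C.** Let $\tilde\psi$ be a lift of $\psi$ to a finite cover $\tilde G$. The number of eigenvalues of $\tilde\psi_*$ on $H_1(\tilde G)$ of modulus $\lambda$, with algebraic multiplicity, is $\dim T(\tilde G)$; these eigenvalues are semisimple and are $\lambda$ times roots of unity. In particular $\rho(\tilde\psi)=\lambda$ if and only if $T(\tilde G)\ne0$, a condition independent of the lift.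

*Proof.*

**Step 1.** We reduce to cochains. By Lemma 2 the eigenvalues of modulus $\lambda>1$ on $C^1(\tilde G)$ and on $H^1(\tilde G;\mathbb C)$ agree with multiplicity; a generalized eigenspace in the quotient $H^1=C^1/B^1$ is the image of the one in $C^1$, so semisimplicity on $C^1$ passes to $H^1$ and, by duality, to $H_1$. Put $A=\lambda^{-1}\tilde\psi^*$ on $C^1(\tilde G)$. By Lemmas 1 and 3, $\|A\|\le1$. The powers of $A$ are bounded, so no eigenvalue of modulus $1$ has a nontrivial Jordan block.

**Step 2.** We show that a unimodular eigenvector gives an element of $T(\tilde G)$. Let $Aw=\theta w$ with $|\theta|=1$, and apply (4) to $F=\tilde\psi^n$ with $n$ as in (2). The left side is $\|w\|^2-\|A^nw\|^2=0$, and all weights on the right are positive, so $x=w/L$ is constant along each $\tilde\psi^n(\tilde e)$. By (2) each taken turn occurs in $\psi^n(e)$, and by the bijection in Lemma 3 each of its lifts occurs in some $\tilde\psi^n(\tilde e)$, as $\{\overline{\tilde f_k},\tilde f_{k+1}\}$. There $x(\tilde f_{k+1})=x(\tilde f_k)=-x(\overline{\tilde f_k})$. So $x\in T(\tilde G)$.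

**Step 3.** We show that $A$ preserves $E=L\cdot T(\tilde G)$. Let $x\in T(\tilde G)$ and $w=xL$. The turns of $\psi(e)$ are taken, so $x$ is constant along each $\tilde\psi(\tilde e)$, and therefore $Aw=yL$ with $y(\tilde d)=x(D\tilde\psi\,\tilde d)$, where $D\tilde\psi\,\tilde d$ is the first edge of $\tilde\psi(\tilde d)$. As $Aw\in C^1(\tilde G)$, $y$ changes sign with orientation. If $\{d,d'\}$ is taken by $\psi^k(e)$, then $\{D\psi\,d,D\psi\,d'\}$ is taken by $\psi^{k+1}(e)$ by the turn rule. So $D\tilde\psi$ takes a lift of $\{d,d'\}$ to a lift of a taken turn, and $y(\tilde d)=-y(\tilde d')$. Thus $y\in T(\tilde G)$.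

**Step 4.** We count. By (4) with $n=1$, whose right side vanishes for $w\in E$, $\|Aw\|=\|w\|$ on $E$. So $A$ acts on the finite-dimensional space $E$ as a unitary map: diagonalizably, with unimodular eigenvalues. By Step 2, $E$ contains all unimodular eigenvectors of $A$. With the semisimplicity from Step 1, the number of unimodular eigenvalues of $A$ with algebraic multiplicity is $\dim E=\dim T(\tilde G)$.

**Step 5.** We show that these eigenvalues are roots of unity. By Step 3, $A|_E$ corresponds to $x\mapsto x\circ D\tilde\psi$ on $T(\tilde G)$, which preserves the lattice of integer-valued elements. This lattice spans $T(\tilde G)$, since the defining equations are rational. The map is isometric for the norm $\|xL\|$, and only finitely many lattice vectors have norm below a given bound. So it is an injective map of a finite set of lattice vectors to itself, hence a permutation, and every lattice vector is periodic. A common multiple of the periods of a finite spanning set is a finite order for the map.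

**Step 6.** We read off the last claim. Always $\rho(\tilde\psi)\le R(\tilde\psi^*)\le\lambda$, so $\rho(\tilde\psi)=\lambda$ exactly when there is an eigenvalue of modulus $\lambda$, i.e. when $T(\tilde G)\ne0$. The definition of $T(\tilde G)$ does not involve the lift. $\square$

## 11. Connected Whitehead graphs: the double cover is right

**Theorem D.** Suppose all $\mathrm{Wh}(v)$ are connected and bipartite. Then $[\alpha]$ is independent of choices and $\psi^*[\alpha]=[\alpha]$. Let $G^{or}$ be the cover of degree $1$ or $2$ given by $\ker[\alpha]$. Then $\psi$ lifts to $G^{or}$. For any lift $\tilde\psi$ of $\psi$ to a finite connected cover $\tilde G$, $\rho(\tilde\psi)=\lambda$ if and only if $\tilde G\to G$ factors through $G^{or}$.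

*Proof.*

**Step 1.** We show that $[\alpha]$ is well defined. A connected bipartite graph has exactly two proper 2-colorings, which differ by a constant. So $\kappa$ is unique up to adding a function $\nu$ of the vertex, and this changes $\alpha(e)$, for $e$ from $u$ to $v$, by $\nu(u)+\nu(v)=\delta\nu(e)$.

**Step 2.** We show that $\psi$ preserves $[\alpha]$. By the turn rule $D\psi$ maps taken turns to taken turns, so $\kappa\circ D\psi$ is again a proper coloring, and $\kappa(D\psi\,d)=\kappa(d)+\eta(v)$ for all directions $d$ at $v$, for some function $\eta$. Let $e$ go from $u$ to $v$ and $\psi(e)=f_1\cdots f_\ell$. Since $\kappa(\bar f_k)+\kappa(f_{k+1})=1$ for $1\le k<\ell$,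
$$\sum_k\alpha(f_k)=\kappa(f_1)+\kappa(\bar f_\ell)+(\ell-1)+\ell=\kappa(D\psi\,e)+\kappa(D\psi\,\bar e)+1=\alpha(e)+\eta(u)+\eta(v).$$
So $\psi^*\alpha=\alpha+\delta\eta$. Hence $\psi_*$ maps $\ker[\alpha]$ into $\ker[\alpha]$, and $\psi$ lifts to $G^{or}$.

**Step 3.** One direction: if $\tilde G$ factors through $G^{or}$, then $p^*[\alpha]=0$ and Lemma 5 gives $\rho(\tilde\psi)=\lambda$.

**Step 4.** The converse: from $\rho(\tilde\psi)=\lambda$ we reconstruct a function $\beta$ with $p^*\alpha=\delta\beta$. By Theorem C there is $0\ne x\in T(\tilde G)$. Since $\mathrm{Wh}(v)$ is connected, there is for each $\tilde v$ over $v$ a number $\tau(\tilde v)$ with $x(\tilde d)=(-1)^{\kappa(d)}\tau(\tilde v)$ for all directions $\tilde d$ at $\tilde v$. For an edge $\tilde e$ from $\tilde u$ to $\tilde v$, $x(\overline{\tilde e})=-x(\tilde e)$ gives $\tau(\tilde v)=\pm\tau(\tilde u)$. As $\tilde G$ is connected and $x\ne0$, $\tau(\tilde v)=t(-1)^{\beta(\tilde v)}$ with a constant $t\neq0$ and $\beta$ with values in $\mathbb Z/2$. Now $x(\overline{\tilde e})=-x(\tilde e)$ reads $\kappa(e)+\beta(\tilde u)+\kappa(\bar e)+\beta(\tilde v)=1$,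 that is, $\alpha(e)=\beta(\tilde u)+\beta(\tilde v)$. So $p^*\alpha=\delta\beta$, hence $p_*\pi_1(\tilde G)\subseteq\ker[\alpha]$, and $\tilde G$ factors through $G^{or}$. $\square$

Example 2 is of this kind: there $[\alpha]\ne0$, and $\rho=\lambda$ exactly on the covers with a lift that factor through the double cover found by hand.

## 12. A rose with disconnected Whitehead graph where degrees one and two fail

So under connectedness the first guess was right, double cover included. Without it, each component of $\mathrm{Wh}(v)$ can be recolored separately, $[\alpha]$ depends on choices, and $\psi$ may move one choice to another. Here is a rose with petals $a,b,g,h$ where this happens: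
$$a\mapsto abgh,\qquad b\mapsto abgh\,bg\,\bar h\bar g,\qquad g\mapsto\bar b\bar a,\qquad h\mapsto\bar h\bar g\bar b\bar a\;h\;abgh .$$

**Step 1.** We check that $\psi_*$ is an automorphism. Let $z=bg$ and $u=azh=\psi(a)$. Then $\psi(z)=abgh\,bg\,\bar h\bar g\bar b\bar a=uzu^{-1}$, $\psi(h)=u^{-1}hu$ and $\psi(g)=b^{-1}a^{-1}=gz^{-1}a^{-1}$. The image contains $u$, hence $z$ and $h$, hence $a=uh^{-1}z^{-1}$, then $g=\psi(g)\,az$, then $b=zg^{-1}$. So $\psi_*$ is onto, hence an automorphism by the Hopfian property.

**Step 2.** We check irreducibility and compute $\lambda$. In the order $(a,b,g,h)$ the rows of $M$ are $(1,1,1,1)$, $(1,2,3,2)$, $(1,1,0,0)$, $(2,2,2,3)$, and $M^2>0$. The positive vector $L=(1,\ \tfrac12+\sqrt2,\ \tfrac12,\ 1+\sqrt2)$ satisfies $ML=\lambda L$ with $\lambda=3+2\sqrt2$; for instance the first row gives $1+\frac12+\sqrt2+\frac12+1+\sqrt2=3+2\sqrt2$, and the third gives $\frac32+\sqrt2=\frac12\lambda$.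

**Step 3.** We determine the taken turns. The turns in the images of edges form
$$Q=\bigl\{\{\bar a,b\},\{\bar b,g\},\{\bar g,h\},\{\bar h,b\},\{\bar g,\bar h\},\{a,h\},\{a,\bar h\}\bigr\}.$$
The map $D\psi$ sends $a,b,\bar g\mapsto a$; $\ \bar a,h,\bar h\mapsto\bar h$; $\ \bar b\mapsto g$; $\ g\mapsto\bar b$. So it sends $\{\bar b,g\}$ to itself and every other turn of $Q$ to $\{a,\bar h\}$. By the turn rule the taken turns are exactly $Q$. They are nondegenerate, so $\psi$ is a train track map. The Whitehead graph has two components, one with classes $\{a,b,\bar g\}\,|\,\{\bar a,h,\bar h\}$ and one with $\{\bar b\}\,|\,\{g\}$. It is bipartite, so Theorem A(1) applies: $\rho=\lambda$ on the mod-2 homology cover.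

**Step 4.** We show that no cover of degree at most $2$ has $\rho=\lambda$. A double cover is given by a nonzero $\chi:F_4\to\mathbb Z/2$. If $\psi$ lifts to it, then $\psi_*(\ker\chi)\subseteq\ker\chi$, so the nonzero character $\chi\circ\psi_*$ vanishes on $\ker\chi$ and thus equals $\chi$. Let $\chi=0$ stand for $G$ itself. So let $\chi$ be $\psi$-invariant. From $g\mapsto\bar b\bar a$ and $a\mapsto abgh$ we get
$$\chi(g)=\chi(a)+\chi(b),\qquad \chi(b)+\chi(g)+\chi(h)=0,\qquad\text{hence}\qquad\chi(a)=\chi(h).$$
Let $\tilde G$ have vertices $v_i$, $i\in\mathbb Z/2$, and for each petal $y$ an edge from $v_i$ to $v_{i+\chi(y)}$; for $\chi=0$ this is two copies of $G$, and $T=0$ for it implies $T(G)=0$. Let $x\in T(\tilde G)$. The turns in the first component give, for the directions at $v_i$,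
$$x(a)=x(b)=x(\bar g)=s_i,\qquad x(\bar a)=x(h)=x(\bar h)=-s_i .$$
The edge $h$ starting at $v_i$ has value $-s_i$, and its reverse starts at $v_{i+\chi(h)}$ and has value $-s_{i+\chi(h)}$; so $s_{i+\chi(h)}=-s_i$. The edge $a$ starting at $v_i$ has value $s_i$ and its reverse has value $-s_{i+\chi(a)}$; so $s_{i+\chi(a)}=s_i$. As $\chi(a)=\chi(h)$, all $s_i$ vanish. Then $x$ vanishes on all lifts of $a,b,\bar g,h$, that is, on all edges, and $T(\tilde G)=0$. By Theorem C, $\rho<\lambda$ for every lift of $\psi$ to $G$ or to a double cover.

**Step 5.** We exhibit a degree-4 cover that works. Color the first component by $\kappa=0$ on $a,b,\bar g$ and $\kappa=1$ on $\bar a,h,\bar h$. The two colorings of $\{\bar b,g\}$ give, by (6), the two cochains with values on $(a,b,g,h)$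
$$\chi_1=(0,1,0,1)\quad(\kappa(\bar b)=0,\ \kappa(g)=1),\qquad \chi_2=(0,0,1,1)\quad(\kappa(\bar b)=1,\ \kappa(g)=0).$$
Reading the rows of $M$ mod $2$, namely $(1,1,1,1),(1,0,1,0),(1,1,0,0),(0,0,0,1)$, we find $\chi_1\circ\psi=(0,0,1,1)=\chi_2$ and $\chi_2\circ\psi=(0,1,0,1)=\chi_1$. So $\psi$ exchanges the two characters and preserves their common kernel, of index $4$, and $\psi$ lifts to the corresponding cover. There $[\alpha]$ pulls back to $0$, for either choice, so Lemma 5 gives $\rho=\lambda$ for every lift.

So the "double cover" of the surface theorem persists when the local Whitehead graphs are connected, and in the generality of the conjecture it has to be replaced by a larger cover, such as the mod-2 homology cover of Theorem A(1).
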